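\title{Periodic extremal trajectories of three-dimensional Barabanov switched systems}

\begin{abstract}
We consider the switched system $\dot x=(A+u(t)bc^{\top})x$ in $\mathbb{R}^3$, with $u(t)\in[0,1]$, where $A$ and $A+bc^{\top}$ are Hurwitz, the pairs $(A,b)$ and $(A^{\top},c)$ are controllable, and the maximal Lyapunov exponent is zero. It is known that the unit sphere of a Barabanov norm of such a system carries either a one-parameter continuum of periodic trajectories or finitely many periodic trajectories with four bang arcs each. We prove the conjecture that the first case never occurs, by showing that the sphere carries at most countably many periodic orbits. Outside a countable set, the periodic orbits lie in a compact space that projects to an open arc of the sphere. The bang durations of these orbits lie on a real analytic set, and analytic continuation shows that the non-isolated orbits project onto a subset of the arc that is both open and compact, hence empty. Using the known alternative, we then describe the finitely many periodic trajectories.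
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a real $3\times 3$ matrix and let $b,c\in\mathbb{R}^3$. We study the linear switched system
\begin{equation}\label{eq:system}
\dot x(t)=M(t)x(t),\qquad M(t)=A+u(t)\,bc^{\top},\qquad x(t)\in\mathbb{R}^3,
\end{equation}
where the \emph{control} (or switching law) $u$ is a measurable function with values in $[0,1]$. Thus $M(t)$ ranges over the segment $\mathcal{A}=\operatorname{conv}\{A_0,A_1\}$ with endpoints
\[
A_0=A,\qquad A_1=A+bc^{\top}.
\]
A \emph{trajectory} is an absolutely continuous solution of \eqref{eq:system} for some control. The worst growth rate that switching can produce is the \emph{maximal Lyapunov exponent}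
\[
\rho(\mathcal{A})=\sup_{u(\cdot),\,x(0)}\ \limsup_{t\to\infty}\frac1t\log\|x(t)\| .
\]
If $\rho(\mathcal{A})<0$, every trajectory decays exponentially; if $\rho(\mathcal{A})>0$, some trajectory is unbounded. The case $\rho(\mathcal{A})=0$ is the boundary between the two, and there one wants to know the trajectories that do not decay.

Recall that a matrix is \emph{Hurwitz} if all its eigenvalues have negative real part, and that a pair $(A,b)$ in dimension $3$ is \emph{controllable} if $b,Ab,A^2b$ is a basis of $\mathbb{R}^3$.

\begin{definition}\label{def:barabanov}
The system \eqref{eq:system} is a \emph{Barabanov switched system} if $A_0$ and $A_1$ are Hurwitz, the pairs $(A,b)$ and $(A^{\top},c)$ are controllable, and $\rho(\mathcal{A})=0$.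
\end{definition}

Each of the two modes is stable on its own, and only switching prevents decay. It is known that $\mathcal{A}$ is then irreducible and admits a \emph{Barabanov norm}: a norm $v$ on $\mathbb{R}^3$ such that $v(x(t))\le v(x(0))$ for $t\ge0$ along every trajectory, and such that from every $x_0$ there starts at least one trajectory with $v(x(t))=v(x_0)$ for all $t\ge 0$. Trajectories along which $v$ is constant are called \emph{extremal}. Let
\[
S=\{x\in\mathbb{R}^3:\ v(x)=1\}.
\]
The simplest non-decaying trajectories are the periodic ones. Along a nonzero periodic trajectory $v$ is nonincreasing and periodic, hence constant; so every nonzero periodic trajectory is extremal and, after scaling, lies on $S$. A \emph{periodic orbit} is a periodic trajectory up to a shift of time. A \emph{bang arc} is a maximal time interval on which $u\equiv0$ or $u\equiv 1$, and the bang arcs of a periodic trajectory are counted over its minimal period.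

The following alternative is known to hold for every Barabanov switched system.
\begin{itemize}
\item[(i)] Either there is on $S$ a one-parameter family of periodic trajectories $[0,s^*]\ni s\mapsto\gamma_s(\cdot)$, $s^*>0$, depending continuously on $s$ and forming a continuum of geometrically distinct closed curves, where $\gamma_s$ has four bang arcs for $s\in(0,s^*)$ and two bang arcs for $s\in\{0,s^*\}$;
\item[(ii)] or there is a finite number of periodic trajectories on $S$, each of them having four bang arcs.
\end{itemize}
In (ii) the trajectories are counted up to time shift, and the statement concerns all periodic trajectories on $S$. The conjecture, which we take from \cite{OC}, is that (i) never occurs. We prove it.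

\begin{theorem}\label{thm:main}
For every Barabanov switched system in $\mathbb{R}^3$, the set of periodic orbits on $S$ is at most countable. Hence alternative \textup{(i)} never occurs.
\end{theorem}

The proof of Theorem~\ref{thm:main} does not use the alternative. Combining the theorem with the alternative gives a description of the periodic trajectories. We write $\Phi(t,s)$ for the transition matrix of \eqref{eq:system}, so that $x(t)=\Phi(t,s)x(s)$.

\begin{theorem}\label{thm:structure}
For every Barabanov switched system in $\mathbb{R}^3$, alternative \textup{(ii)} holds. Moreover: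
\begin{itemize}
\item[(a)] The periodic trajectories on $S$ are finitely many pairwise disjoint simple closed curves.
\item[(b)] Let $x$ be one of them, with minimal period $T$. Then $1$ is an algebraically simple eigenvalue of $\Phi(T,0)$ and the other eigenvalues have modulus less than $1$. Let $\lambda$ be the $T$-periodic solution of $\dot\lambda=-M^{\top}\lambda$ with $\lambda^{\top}x=1$. Over a period, $c^{\top}x$ changes sign exactly twice, $\lambda^{\top}b$ changes sign exactly twice, and these four times are distinct and are the four switching times.
\item[(c)] At most one of the curves is invariant under $x\mapsto -x$; the others come in disjoint pairs $\{\gamma,-\gamma\}$.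
\item[(d)] For each of them, the vector $\tau^0$ of the four bang durations, listed in order from a switch from $u=0$ to $u=1$, is a strict local maximum point, with value $1$, of the eigenvalue near $1$ of $e^{\tau_4A_0}e^{\tau_3A_1}e^{\tau_2A_0}e^{\tau_1A_1}$, for $\tau$ near $\tau^0$.
\end{itemize}
\end{theorem}

A continuum of periodic orbits on the unit sphere of a nonincreasing norm is not absurd in itself, as the next example shows.

\begin{example}\label{ex:skew}
Take
\[
A=\begin{pmatrix}0&-1&0\\ 1&0&0\\ 0&0&0\end{pmatrix},\qquad b=\begin{pmatrix}1\\0\\1\end{pmatrix},\qquad c=-b .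
\]
The vectors $b$, $Ab=(0,1,0)^{\top}$, $A^2b=(-1,0,0)^{\top}$ form a basis, and $A^{\top}=-A$, so both pairs are controllable. The Euclidean norm is nonincreasing, since $\frac{d}{dt}\frac12|x|^2=-u\,(b^{\top}x)^2$, and it is constant for $u\equiv0$. Every horizontal circle on the Euclidean sphere is a periodic trajectory with $u\equiv0$. Here $A_0$ is not Hurwitz, so that hypothesis cannot be dropped from Theorem~\ref{thm:main}.
\end{example}

Section~\ref{sec:idea} explains the idea on small models and outlines the proof. Sections~\ref{sec:standing}--\ref{sec:proofmain} prove Theorem~\ref{thm:main}, and Section~\ref{sec:proofstructure} proves Theorem~\ref{thm:structure}.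

\section{The idea on small models}\label{sec:idea}

Nothing in this section is used in the proofs.

\subsection{The plane}
Suppose for a moment that $x\in\mathbb{R}^2$, under the same hypotheses; controllability of $(A^{\top},c)$ now means that $c,A^{\top}c$ is a basis. The output $y=c^{\top}x$ satisfies $\dot y=c^{\top}Ax+u\,(c^{\top}b)y$, and the control enters only through a term that vanishes with $y$. The curve $S$ meets the line $y=0$ in two points $\pm p$, with $c^{\top}Ap>0$. Whatever the control, $y$ crosses zero upward at $p$ and downward at $-p$. Along a periodic trajectory $y$ changes sign (Lemma~\ref{lem:sign}; the averaging argument there does not depend on the dimension). So a periodic trajectory on $S$ passes through $p$, stays in the arc $\{y>0\}$ until it reaches $-p$, and returns to $p$ through the arc $\{y<0\}$. It covers all of $S$: in the plane there is at most one periodic curve on $S$.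

In $\mathbb{R}^3$ the point $p$ becomes the open arc $J=\{x\in S: c^{\top}x=0,\ c^{\top}Ax>0\}$, which every trajectory crosses upward. We shall see that a typical periodic trajectory crosses $J$ exactly once and is determined by the crossing point. A family as in (i) would fill an interval of $J$, and we have to show that no such interval exists.

\subsection{Four durations, four equations}
A periodic trajectory with four bang arcs of durations $\tau^0=(\tau^0_1,\dots,\tau_4^0)$ starts at a fixed vector of $P(\tau^0)$, where
\[
P(\tau)=e^{\tau_4A_0}e^{\tau_3A_1}e^{\tau_2A_0}e^{\tau_1A_1}.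
\]
Suppose that $1$ is a simple eigenvalue of $P(\tau^0)$, and let $f(\tau)$ be the eigenvalue of $P(\tau)$ near $1$, a real analytic function of $\tau$. When all $\tau_i\ge0$, the matrix $P(\tau)$ is a transition matrix of \eqref{eq:system}, it does not increase $v$, and so $f(\tau)\le1$. Thus $\tau^0$ is a local maximum point of $f$, and $\nabla f(\tau^0)=0$. These are four equations in four unknowns, so one guesses that the solutions are isolated. But an analytic function may well attain its maximum along a curve, and no local count excludes this. The argument has to be global.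

\subsection{A family cannot end}
Suppose that the periodic trajectories near a given one form a family. Their durations lie on the analytic set $Z=\{f=1,\ \nabla f=0\}$. The point is that an analytic set cannot stop at a point. In the plane, the half-branch $(\varepsilon^2,\varepsilon^3)$, $\varepsilon>0$, of the cusp $\{a^3=b^2\}$ continues through the origin as the half-branch with $\varepsilon<0$. The half-line $(\varepsilon^2,0)$ does stop at the origin, but an analytic function that vanishes on it vanishes on the whole line $(\eta,0)$. So the durations of a family continue analytically beyond any of its members. If the continued durations are nonnegative, they define new periodic trajectories on $S$, and the interval filled in $J$ extends on both sides. The filled set is then open in $J$. If it is also compact, it is empty, because $J$ is homeomorphic to $\mathbb{R}$.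

The one obstruction is exactly the situation at the ends of the family in (i): two of the four arcs merge because the arc between them shrinks to length zero, say $\tau_2\to0$, and the continuation might have $\tau_2<0$, which is not the duration of anything. The following model shows why this cannot happen. Let $\lambda$ be the periodic solution of $\dot\lambda=-M^{\top}\lambda$ with $\lambda^{\top}x=1$, and $z=\lambda^{\top}b$. To first order, a change $\delta u$ of the control changes $f$ by $\int\lambda^{\top}(\delta u\,bc^{\top})x\,dt=\int \delta u\; yz\,dt$. Where the short arc disappears, $y$ and $z$ have nearby simple zeros $t_y$, $t_z$ with slopes $\alpha$, $\beta$, and $\alpha\beta>0$. Replacing $u=1$ by $u=0$ from time $\tau_1$ to time $\tau_1+\tau_2$ is then modeled by the gain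
\[
\phi(\tau_1,\tau_2)=-\int_{\tau_1}^{\tau_1+\tau_2}\alpha\beta\,(t-t_y)(t-t_z)\,dt ,
\]
which makes sense for both signs of $\tau_2$ and vanishes for $\tau_2=0$. The gradient of $\phi$ vanishes exactly when the integrand vanishes at both $\tau_1$ and $\tau_1+\tau_2$. At a critical point with $\tau_2\ne0$ these two times are the two roots, and the substitution $t=\tau_1+r\tau_2$ gives
\[
\phi=\alpha\beta\,\tau_2^3\int_0^1 r(1-r)\,dr=\frac{\alpha\beta}{6}\,\tau_2^3 .
\]
For $\tau_2>0$ the inserted arc raises the eigenvalue, as it should at a maximum. For $\tau_2=-\delta<0$ it lowers the eigenvalue by $\alpha\beta\delta^3/6$. So if such a critical point had $f=1$, the product without the inserted arc, which is a true transition matrix, would have an eigenvalue larger than $1$. This is impossible. Lemma~\ref{lem:nonneg} is the rigorous form of this computation.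

\subsection{Outline of the proof}
Four things must be secured before the argument above applies.
\begin{itemize}
\item[1.] Extremal controls are bang-bang, with switches read off the sign of $yz$ (Section~\ref{sec:mp}).
\item[2.] The norm $v$ need not be differentiable, so periodic trajectories might meet and separate. We show that all but countably many of them run through points of differentiability, and that these are simple closed curves crossing $J$ once (Sections~\ref{sec:regular} and \ref{sec:once}).
\item[3.] The eigenvalue $1$ is simple; then the same count of sign changes holds for $z$ by duality, which bounds the number of switches by four (Section~\ref{sec:simple}).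
\item[4.] The orbits with these sign counts form a compact space $\mathcal{G}$ (Section~\ref{sec:compact}).
\end{itemize}
Section~\ref{sec:continuation} carries out the continuation, and Section~\ref{sec:proofmain} concludes.

\section{Standing hypotheses, symmetries, and zeros of the outputs}\label{sec:standing}

Up to the end of Section~\ref{sec:proofmain} we use only the following hypotheses, which hold for a Barabanov switched system with its Barabanov norm.
\begin{itemize}
\item[(H1)] $A_0$ and $A_1$ are Hurwitz.
\item[(H2)] $b,Ab,A^2b$ and $c,A^{\top}c,(A^{\top})^2c$ are bases of $\mathbb{R}^3$.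
\item[(H3)] $v$ is a norm that is nonincreasing along all trajectories, and $S=\{v=1\}$.
\end{itemize}
The existence of extremal trajectories is never used. This matters: (H1)--(H3) pass to the transposed system with the dual norm, and we do not have to ask whether the dual norm is a Barabanov norm.

\subsection{Transition matrices and adjoint solutions}
Fix a control. By (H3), $v(\Phi(t,s)w)\le v(w)$ for $t\ge s$. An \emph{adjoint solution} is a solution of $\dot\lambda=-M^{\top}\lambda$. For a trajectory $x$ and an adjoint solution $\lambda$ with the same control, $\lambda^{\top}x$ is constant; equivalently, $\lambda(s)=\Phi(t,s)^{\top}\lambda(t)$. We always write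
\[
y=c^{\top}x,\qquad z=\lambda^{\top}b,\qquad\text{so that}\qquad \lambda^{\top}A_1x-\lambda^{\top}A_0x=yz .
\]
We use three elementary facts.
\begin{itemize}
\item[(N)] \emph{$A+\kappa bc^{\top}$ is nonsingular for $\kappa\in[0,1]$.} Indeed $\det(A+\kappa bc^{\top})$ is an affine function of $\kappa$, because $bc^{\top}$ has rank at most one, and it is negative at $\kappa=0$ and $\kappa=1$ by (H1). In particular a nonzero trajectory is not constant, so a nonzero periodic trajectory has a minimal period, of which all periods are integer multiples.
\item[(D)] \emph{$0<\det\Phi(t,s)<1$ for $t>s$.} Indeed $\det\Phi(t,s)=\exp\int_s^t\operatorname{tr}M$, and $\operatorname{tr}M$ is a convex combination of the negative numbers $\operatorname{tr}A_0$ and $\operatorname{tr}A_1$.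
\item[(L)] \emph{If $u_n\to u$ in $L^1_{\mathrm{loc}}$, then $\Phi_n\to\Phi$ locally uniformly.} This follows from $\Phi_n(t,s)-\Phi(t,s)=\int_s^t\Phi(t,r)\,(u_n-u)(r)\,bc^{\top}\Phi_n(r,s)\,dr$ and the local uniform bound on all transition matrices.
\end{itemize}

\subsection{Two symmetries}
\emph{Swap} replaces $(A,b,c)$ by $(A+bc^{\top},-b,c)$. It exchanges $A_0$ and $A_1$, keeps $\mathcal{A}$, the trajectories, the adjoint solutions, $v$ and $y$, and replaces $u$ by $1-u$ and $z$ by $-z$. Hypothesis (H2) is preserved: $A_1b=Ab+(c^{\top}b)b$ and $A_1^2b=A^2b+(c^{\top}b)Ab+(c^{\top}A_1b)b$, so the change from $b,Ab,A^2b$ to $b,A_1b,A_1^2b$ is triangular with unit diagonal, and the same formulas hold for $c$ with $A_1^{\top}=A^{\top}+cb^{\top}$.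

\emph{Duality} replaces $(A,b,c)$ by $(A^{\top},c,b)$ and $v$ by the dual norm $v^*(l)=\max_{v(w)\le1}l^{\top}w$. The \emph{dual system} is $\dot l=M(t)^{\top}l$, and (H1), (H2) hold for it. For (H3), let $l$ be a trajectory of the dual system on $[s,t]$. Then $\lambda(r)=l(s+t-r)$ is an adjoint solution for the reversed control $u(s+t-r)$. If $\tilde\Phi$ is the transition matrix of \eqref{eq:system} for this control, then $l(t)=\lambda(s)=\tilde\Phi(t,s)^{\top}l(s)$, and so
\[
v^*(l(t))=\max_{v(w)\le1}l(s)^{\top}\tilde\Phi(t,s)w\le v^*(l(s)).
\]
We write $S^*=\{v^*=1\}$. Since $v^{**}=v$, applying duality twice gives back the original system. Every statement proved below from (H1)--(H3) holds for the swapped and for the dual system.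

\subsection{Zeros of $y$ and $z$}
The control is only measurable, so $y$ and $z$ are only Lipschitz. Nevertheless their behavior at a zero is determined by the current state, because the control always multiplies $y$ in the equation for $x$, and $z$ in the equation for $\lambda$.

\begin{lemma}\label{lem:zeros}
Let $x\neq0$ be a trajectory with $y(t_0)=0$, and put $a_1=c^{\top}Ax(t_0)$, $a_2=c^{\top}A^2x(t_0)$. If $a_1\neq0$, then $y(t)=a_1(t-t_0)+o(t-t_0)$. If $a_1=0$, then $a_2\ne0$ and $y(t)=\frac12a_2(t-t_0)^2+o((t-t_0)^2)$.

Let $\lambda\neq0$ be an adjoint solution with $z(t_0)=0$, and put $b_1=\lambda(t_0)^{\top}Ab$, $b_2=\lambda(t_0)^{\top}A^2b$. If $b_1\ne0$, then $z(t)=-b_1(t-t_0)+o(t-t_0)$. If $b_1=0$, then $b_2\neq0$ and $z(t)=\frac12b_2(t-t_0)^2+o((t-t_0)^2)$.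
\end{lemma}

\begin{proof}
Put $Y=c^{\top}Ax$. Almost everywhere,
\[
\dot y=Y+u\,(c^{\top}b)\,y,\qquad \dot Y=c^{\top}A^2x+u\,(c^{\top}Ab)\,y .
\]
As $t\to t_0$ we have $y\to0$, so $\dot y=a_1+o(1)$, which gives the first case. If $a_1=0$, then $a_2\neq0$, because $x(t_0)\ne0$ cannot be orthogonal to the basis $c,A^{\top}c,(A^{\top})^2c$. The second equation gives $\dot Y=a_2+o(1)$, so $Y=a_2(t-t_0)+o(t-t_0)$. Gronwall's inequality in $|\dot y|\le|Y|+|c^{\top}b|\,|y|$ gives $y=O((t-t_0)^2)$. Then $\dot y=a_2(t-t_0)+o(t-t_0)$, and we integrate. For $z$ put $Z_1=-\lambda^{\top}Ab$. Then $\dot z=Z_1-u\,(c^{\top}b)z$ and $\dot Z_1=\lambda^{\top}A^2b+u\,(c^{\top}Ab)z$, a system of the same form, and the basis $b,Ab,A^2b$ gives $b_2\neq0$ when $b_1=0$.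
\end{proof}

This is the main use of (H2). We call a zero \emph{simple} in the first case and \emph{double} in the second; a simple zero is \emph{upward} or \emph{downward} according to the sign of the slope. We record the consequences.
\begin{itemize}
\item[(Z1)] Zeros of $y$ and of $z$ are isolated, and a zero is a sign change if and only if it is simple.
\item[(Z2)] The sign of $y$ on some interval $(t_0,t_0+\delta)$ is determined by $x(t_0)$ alone, and that of $z$ by $\lambda(t_0)$ alone.
\item[(Z3)] A nonzero trajectory determines its control almost everywhere, since $u\,y\,b=\dot x-Ax$, $b\neq0$, and $y\neq0$ almost everywhere. So does a nonzero adjoint solution, since $u\,z\,c=-\dot\lambda-A^{\top}\lambda$.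
\end{itemize}
Simple zeros survive small perturbations; double zeros need not, which is why we count only sign changes.

\begin{lemma}[persistence]\label{lem:persist}
Let $\phi,\phi_1,\phi_2,\dots$ be functions on $\mathbb{R}$, each of which is the function $y$ of a nonzero trajectory or the function $z$ of a nonzero adjoint solution, and let $\phi_n\to\phi$ locally uniformly.
\begin{itemize}
\item[(a)] If $t_0$ is an upward zero of $\phi$ and $h>0$, then $\phi_n$ has an upward zero in $(t_0-h,t_0+h)$ for large $n$.
\item[(b)] If $\phi$ has period $T$, $\phi_n$ has period $T_n$, $T_n\to T$, and $\phi$ has $k$ upward zeros modulo $T$, then $\phi_n$ has at least $k$ upward zeros modulo $T_n$ for large $n$.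
\end{itemize}
The same holds for downward zeros.
\end{lemma}

\begin{proof}
(a) Decrease $h$ so that $\phi(t_0-h)<0<\phi(t_0+h)$. For large $n$ the same inequalities hold for $\phi_n$, which has finitely many zeros in between; at one of them the sign changes from negative to positive. (b) Let $t_1<\dots<t_k<t_1+T$ be upward zeros of $\phi$. Take $h$ so small that the intervals $(t_j-h,t_j+h)$ are disjoint and $t_k-t_1+2h<T$. By (a), $\phi_n$ has an upward zero in each interval, and these $k$ zeros lie in an interval shorter than $T_n$.
\end{proof}

\section{Trajectories on the sphere and their multipliers}\label{sec:mp}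

A trajectory that stays on $S$ keeps $v$ as large as possible, so it should satisfy a maximum principle. The role of the costate is played by supporting functionals of the unit ball. For $x\in S$ let
\[
\partial v(x)=\{l\in\mathbb{R}^3:\ l^{\top}x=1,\ \ l^{\top}w\le v(w)\ \text{for all } w\}.
\]
This set is convex and closed, nonempty by the supporting hyperplane theorem, and contained in the compact set $S^*$. Its graph is closed: if $x_n\to x$ in $S$, $l_n\in\partial v(x_n)$ and $l_n\to l$, then $l\in\partial v(x)$. A \emph{multiplier} along a trajectory $x$ on $S$, over an interval, is an adjoint solution with the same control such that $\lambda(t)\in\partial v(x(t))$ on that interval.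

\begin{lemma}\label{lem:mp}
Let $x$ be a trajectory on $S$ over $[t_0,t_1]$.
\begin{itemize}
\item[(a)] If $l\in\partial v(x(t_1))$, then $\lambda(t)=\Phi(t_1,t)^{\top}l$ is a multiplier on $[t_0,t_1]$.
\item[(b)] For every multiplier, $\max(\lambda^{\top}A_0x,\lambda^{\top}A_1x)=0$ on $[t_0,t_1]$; moreover $u=1$ almost everywhere on $\{yz>0\}$ and $u=0$ almost everywhere on $\{yz<0\}$.
\item[(c)] After modification on a null set, $u$ is piecewise constant with values in $\{0,1\}$ and has finitely many switches. For every multiplier, the switches are exactly the times in $(t_0,t_1)$ where $yz$ changes sign, that is, where exactly one of $y,z$ has a simple zero. At a switch $yz=0$ and $\lambda^{\top}A_0x=\lambda^{\top}A_1x=0$. On a closed interval in whose interior $u=i$, we have $\lambda^{\top}A_ix=0$.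
\item[(d)] If $(\tilde x,\tilde\lambda)$ and $(x,\lambda)$ are two pairs of a trajectory on $S$ and a multiplier over $[t_0,t_1]$ with the same value at $t_0$, then they coincide.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For all $w$, $\lambda(t)^{\top}w=l^{\top}\Phi(t_1,t)w\le v(\Phi(t_1,t)w)\le v(w)$, and $\lambda(t)^{\top}x(t)=l^{\top}x(t_1)=1$.

(b) For $h\ge0$ and $i=0,1$ we have $\lambda(t)^{\top}e^{hA_i}x(t)\le v(e^{hA_i}x(t))\le1=\lambda(t)^{\top}x(t)$. Differentiating at $h=0$ gives $\lambda^{\top}A_ix\le0$ everywhere. At an interior time $t$ where $x$ is differentiable, $h\mapsto\lambda(t)^{\top}x(t+h)$ is at most $1$ for $h$ of both signs and equals $1$ at $h=0$, so $\lambda^{\top}\dot x=0$. Hence almost everywhere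
\[
(1-u)\,\lambda^{\top}A_0x+u\,\lambda^{\top}A_1x=0
\]
with both numbers $\lambda^{\top}A_ix$ nonpositive. So their maximum is $0$ almost everywhere, and everywhere by continuity. If $yz>0$, then $\lambda^{\top}A_0x<\lambda^{\top}A_1x\le0$, which forces $u=1$; if $yz<0$, then $\lambda^{\top}A_1x<0$, which forces $u=0$.

(c) A multiplier exists by (a). By (Z1), $yz$ has finitely many zeros in $[t_0,t_1]$; between consecutive zeros it has a constant sign, and $u$ is $0$ or $1$ accordingly by (b). So $u$ switches exactly where $yz$ changes sign, which by (Z1) happens when exactly one of the factors has a simple zero. At a switch $\lambda^{\top}A_1x-\lambda^{\top}A_0x=yz=0$, and the common value is $0$ by (b). Where $u=i$, we have $\lambda^{\top}A_ix=\lambda^{\top}\dot x=0$, and this extends to the endpoints by continuity.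

(d) Let $s$ be the largest time such that the pairs coincide on $[t_0,s]$, and suppose $s<t_1$. By (Z2) the common value at $s$ determines the sign of $yz$ on some $(s,s+\delta)$ for both pairs. By (b) the two controls equal the same constant there, so the pairs coincide on $[t_0,s+\delta]$, a contradiction.
\end{proof}

From now on the control of a trajectory on $S$ is taken piecewise constant, an \emph{arc} is an interval between consecutive switches, and a \emph{switching point} is the value of $x$ at a switch. Note the two directions of time in the lemma: multipliers propagate backward, while the pair $(x,\lambda)$ determines the future.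

\begin{lemma}\label{lem:periodic}
Let $x$ be a trajectory on $S$ with period $T$. Its control is $T$-periodic and not constant, and $x$ has a $T$-periodic multiplier.
\end{lemma}

\begin{proof}
The control is $T$-periodic by (Z3). It takes values in $\{0,1\}$, and a constant control $i$ would give $x(t)=e^{tA_i}x(0)\to0$ by (H1). By Lemma~\ref{lem:mp}(a), the linear map $\Phi(T,0)^{\top}$ sends the compact convex set $\partial v(x(T))=\partial v(x(0))$ into itself. By Brouwer's theorem it has a fixed point $l$ there. The multiplier $\Phi(T,t)^{\top}l$ on $[0,T]$ takes the value $l$ at both ends, and so extends periodically.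
\end{proof}

\begin{lemma}\label{lem:sign}
Along a $T$-periodic trajectory on $S$ with a $T$-periodic multiplier, each of $y$ and $z$ changes sign. Modulo $T$, each has as many upward as downward zeros, and at least one of each.
\end{lemma}

\begin{proof}
Suppose that $y$ does not change sign. By (Z1), $\int_0^Ty\neq0$, and $\int_0^Tuy=\kappa\int_0^Ty$ with $\kappa\in[0,1]$. With $\bar x=\int_0^Tx$ we get $0=\int_0^T\dot x=A\bar x+b\int_0^Tuy=(A+\kappa bc^{\top})\bar x$. By (N), $\bar x=0$, so $\int_0^Ty=c^{\top}\bar x=0$, a contradiction. If $z$ does not change sign, then with $\bar\lambda=\int_0^T\lambda$ we get $0=-\int_0^T\dot\lambda=A^{\top}\bar\lambda+c\int_0^Tuz=(A+\kappa bc^{\top})^{\top}\bar\lambda$ for some $\kappa\in[0,1]$, hence $\bar\lambda=0$ and $\int_0^Tz=0$, again a contradiction. Upward and downward zeros alternate, so modulo $T$ their numbers agree.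
\end{proof}

\section{Regular orbits}\label{sec:regular}

Where $\partial v(x)$ has more than one element, two trajectories on $S$ through $x$ may carry different multipliers and separate. Then periodic trajectories could intersect, and no planar topology would be available. We isolate the orbits for which this does not happen and show that they are all but countably many.

A periodic trajectory $x$ on $S$ is \emph{regular} if $\partial v(x(t_0))$ is a single point for some $t_0$. Then this holds at every time $t_1$: if $T$ is a period and $t_1+kT\ge t_0$, the invertible map $\Phi(t_1+kT,t_0)^{\top}$ sends $\partial v(x(t_1))$ into $\partial v(x(t_0))$ by Lemma~\ref{lem:mp}(a).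

\begin{lemma}\label{lem:forward}
Let $x$ be regular with minimal period $T$. If a trajectory $X$ on $S$ over $[t_1,\infty)$ has $X(t_1)=x(t_0)$, then $X(t_1+t)=x(t_0+t)$ for all $t\ge0$. Consequently $x$ is injective on $[0,T)$, and every periodic trajectory on $S$ that meets the curve $x(\mathbb{R})$ is a time shift of $x$.
\end{lemma}

\begin{proof}
Fix $L>0$. By Lemma~\ref{lem:mp}(a), $X$ has a multiplier on $[t_1,t_1+L]$. Its value at $t_1$ lies in the one-point set $\partial v(x(t_0))$, and so does the value at $t_0$ of the periodic multiplier of $x$. Lemma~\ref{lem:mp}(d) gives the first claim.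

Two periodic functions $g_1,g_2$ with periods $T_1,T_2$ that agree on $[0,\infty)$ agree everywhere: $g_1(t+T_2)=g_1(t)$ holds for $t\ge0$, hence for all $t$ by $T_1$-periodicity, so both functions have period $T_2$. This gives the last claim. Applied to $X=x$, it shows that $x(t_1)=x(t_0)$ makes $t_1-t_0$ a period.
\end{proof}

Let $q\in S$ be a multiple of $A^{-1}b$, and let $e\in S$ span the line $c^{\perp}\cap(A^{\top}c)^{\perp}$. By Lemma~\ref{lem:zeros}, $\pm e$ are the points of $S$ where $y$ has a double zero.

\begin{proposition}\label{prop:regular}
All but countably many periodic orbits on $S$ are regular.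
\end{proposition}

\begin{proof}
The idea is that two independent multipliers leave almost no freedom at a switch, since we are in dimension $3$.

\emph{Step 1: if $x$ is not regular, every switching point with $y\neq0$ is $\pm q$.} Let $\lambda$ be a periodic multiplier and choose $\hat l\in\partial v(x(0))$, $\hat l\neq\lambda(0)$. By Lemma~\ref{lem:mp}(a), $\hat l$ extends backward to a multiplier $\hat\lambda$ on $(-\infty,0]$, and $m=\hat\lambda-\lambda$ is an adjoint solution that vanishes nowhere. Since $m^{\top}x=0$ and $\lambda^{\top}x=1$, the vectors $\lambda(t)$ and $m(t)$ are linearly independent, so the vectors orthogonal to both form a line. At a switch $t<0$, this line contains $A_0x$ and $A_1x$ by Lemma~\ref{lem:mp}(c), applied to $\lambda$ and to $\hat\lambda$. As $A_0x\neq0$, we get $A_1x=\theta A_0x$ for a real $\theta$, that is, $y\,b=(\theta-1)Ax$. If $y\neq0$, then $\theta\neq1$ and $x(t)\in\mathbb{R}A^{-1}b$. By periodicity every switching point is attained at a negative time.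

A nonregular orbit therefore falls into one of two classes. Class~1: some switching point has $y\ne0$ or equals $\pm e$; such a point lies in $F=\{\pm q,\pm e\}$. Class~2: at every switch, $y=0$ and $c^{\top}Ax\neq0$.

\emph{Step 2: Class~1 is countable.} For $w\neq0$ and $i\in\{0,1\}$ let $N(w,i)$ be the set of $t>0$ with $c^{\top}e^{tA_i}w=0$ or $e^{tA_i}w=\pm q$. It is countable: the zeros of $c^{\top}e^{tA_i}w$ are isolated by (Z1), and $t\mapsto e^{tA_i}w$ is analytic and tends to $0$, so it takes a given nonzero value on a discrete set. Shift time so that $x(0)\in F$ is a switching point. By Step~1, an arc that starts at $w$ with control $i$ has its length in $N(w,i)$. The orbit is determined by $x(0)\in F$, the first control value, and the finite sequence of arc lengths over a period. Given the first $j$ lengths, the next starting point and control are determined, so there are countably many choices for the next length. By induction there are countably many such finite sequences.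

\emph{Step 3: Class~2 is empty.} We show that no periodic trajectory $x$ on $S$ has $y=0$ and $c^{\top}Ax\neq0$ at all switches $t_j$. Let $T$ be a period. The jump of $\dot x$ at a switch is $\pm y\,b=0$, so $w=\dot x$ is continuous and $T$-periodic, and it satisfies $\dot w=A_iw$ on each arc. Thus $w$ is a trajectory with the same control $u$, and so is $x_\varepsilon=x+\varepsilon w$. For small $\varepsilon\neq0$, $x_\varepsilon$ is close to $x$, hence nonzero; it is $T$-periodic, so $v(x_\varepsilon)$ is constant; and $c^{\top}x_\varepsilon(t_j)=\varepsilon\,c^{\top}Ax(t_j)\neq0$. Let $\lambda_\varepsilon$ be a $T$-periodic multiplier of $x_\varepsilon/v(x_\varepsilon)$. Since $u$ switches at $t_j$, Lemma~\ref{lem:mp}(c) gives $\lambda_\varepsilon(t_j)^{\top}b=0$. The vectors $\lambda_\varepsilon(0)$ lie in $S^*$; take a limit point as $\varepsilon\to0$ and let $\lambda$ be the adjoint solution for $u$ starting there. By the closed graph property $\lambda$ is a $T$-periodic multiplier of $x$, and $z(t_j)=0$ for all $j$.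

At $t_j$ exactly one of $y,z$ has a simple zero, and $y$ has one. So the zero of $z$ is double, that is, $\lambda(t_j)^{\top}Ab=0$. All the vectors $\lambda(t_j)$ lie on the line $b^{\perp}\cap(Ab)^{\perp}$, so $\lambda(t_{j+1})=\kappa_j\lambda(t_j)$ with $\kappa_j$ real. On the other hand $\lambda(t_{j+1})=e^{-(t_{j+1}-t_j)A_i^{\top}}\lambda(t_j)$, where $i$ is the control on the arc. So $\kappa_j$ is an eigenvalue of $e^{-(t_{j+1}-t_j)A_i^{\top}}$, and $|\kappa_j|>1$ by (H1). There is at least one switch per period by Lemma~\ref{lem:periodic}, and the product of the $\kappa_j$ over a period is $1$, a contradiction.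
\end{proof}

\section{Simple closed trajectories cross $J$ once}\label{sec:once}

Radial projection is a homeomorphism from $S$ onto the round sphere $\mathbb{S}^2$ that preserves the signs of all linear forms. It maps $C=S\cap c^{\perp}$ onto a great circle, and
\[
J=\{x\in C:\ c^{\top}Ax>0\}
\]
onto one of the two open half circles bounded by the images of $\pm e$. So $J$ is homeomorphic to $\mathbb{R}$. By Lemma~\ref{lem:zeros}, for a trajectory on $S$,
\[
y \text{ has an upward zero at } t\iff x(t)\in J .
\]
Thus $J$ is crossed in one direction only, whatever the control, and a Jordan curve argument applies.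

\begin{proposition}\label{prop:once}
Let $x$ be a periodic trajectory on $S$ with minimal period $T$ that is injective on $[0,T)$; for instance, let $x$ be regular. Then $x$ meets $J$ exactly once modulo $T$, and $y$ changes sign exactly twice modulo $T$.
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[gray] (-3.4,0) -- (4.6,0);
\draw[very thick] (-2,0) -- (0,0);
\draw[thick,->] (-2,0) arc (180:90:2.75);
\draw[thick] (0.75,2.75) arc (90:0:2.75);
\draw[thick,->] (3.5,0) arc (0:-90:1.75);
\draw[thick] (1.75,-1.75) arc (-90:-180:1.75);
\draw[dashed,->] (0,0) -- (0,0.8);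
\draw[dashed] (-2,-0.9) -- (-2,0);
\fill (-2,0) circle (2pt) node[above left] {$p_1$};
\fill (0,0) circle (2pt) node[above right] {$p_2$};
\fill (1.75,0) circle (2pt) node[above] {$e$};
\node at (-1,0.25) {$\sigma$};
\node at (-0.9,1.1) {$D_+$};
\node at (-1,-0.9) {$D_-$};
\node at (-3.1,-0.25) {$J$};
\node at (4.3,-0.25) {$-J$};
\node at (4.3,1.2) {$y>0$};
\node at (4.3,-1.2) {$y<0$};
\end{tikzpicture}
\caption{A chart of the sphere $S$. The horizontal line is $\{y=0\}$; trajectories cross its part $J$ only upward and its part $-J$ only downward. A trajectory that meets $J$ at $p_1$ and next at $p_2\neq p_1$ forms, with the segment $\sigma\subset J$, a Jordan curve. After $p_2$ the trajectory is in the component $D_+$; to return to $p_1$ from below it must reach $D_-$, and so cross either itself or $\sigma$ downward.}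
\label{fig:jordan}
\end{figure}

\begin{proof}
By Lemmas~\ref{lem:periodic} and \ref{lem:sign} there is at least one meeting, and it suffices to exclude a second one. Suppose that $x(0)=p_1\in J$ and that the next meeting with $J$ is $x(t_1)=p_2$ with $0<t_1<T$. By injectivity $p_1\neq p_2$. Let $\sigma\subset J$ be the closed subarc from $p_1$ to $p_2$ and $\sigma^{\circ}=\sigma\setminus\{p_1,p_2\}$. Since $x((0,t_1))$ misses $J$, the set $\Gamma=x([0,t_1])\cup\sigma$ is a Jordan curve (Figure~\ref{fig:jordan}). By the Jordan curve theorem, $S\setminus\Gamma$ has two components, and each has boundary $\Gamma$. We work on $\mathbb{S}^2$, where a small open disc $B$ centered on $C$ is cut by $C$ into the connected half-discs $B^+=B\cap\{y>0\}$ and $B^-=B\cap\{y<0\}$.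

\emph{The two sides of $\sigma^{\circ}$.} For $w\in\sigma^{\circ}$ choose a disc $B_w$ centered at $w$ that misses the compact set $x([0,t_1])$ and satisfies $B_w\cap C\subset\sigma$. Then $B_w\setminus\Gamma=B_w^+\cup B_w^-$, and each half-disc lies in one component of $S\setminus\Gamma$. If $w'\in\sigma^{\circ}\cap B_w$, then $B_{w'}^{+}$ meets $B_w^{+}$, so the component containing $B_w^+$ is locally constant in $w$. As $\sigma^{\circ}$ is connected, all $B_w^+$ lie in one component $D_+$, and for the same reason all $B^-_w$ lie in one component $D_-$. Both components meet $B_w$, since $w$ is in their boundary; hence $D_+\neq D_-$.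

\emph{The endpoints.} Choose $\eta>0$ with $y<0$ on $[t_1-\eta,t_1)$, and a disc $B$ centered at $p_2$ that misses $x([0,t_1-\eta])$. Every point of $\Gamma\cap B$ has $y\le0$, so $B^+$ misses $\Gamma$. It meets $B_w^+$ for $w\in\sigma^{\circ}\cap B$, so $B^+\subset D_+$. Since $y>0$ just after $t_1$, we get $x(t_1+h)\in D_+$ for small $h>0$. At $p_1$, choose $\eta>0$ with $y>0$ on $(0,\eta]$ and a disc $B'$ that misses $x([\eta,t_1])$. Every point of $\Gamma\cap B'$ has $y\ge0$, so the lower half of $B'$ misses $\Gamma$ and lies in $D_-$. Since $y<0$ just before time $T$, we get $x(T-h)\in D_-$ for small $h>0$.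

\emph{The contradiction.} On $[t_1+h,T-h]$ the trajectory goes from $D_+$ to $D_-$ and misses $x([0,t_1])$ by injectivity. Let $t'$ be the first time it is not in the open set $D_+$. Then $w=x(t')\in\Gamma\setminus x([0,t_1])=\sigma^{\circ}\subset J$. So $y<0$ just before $t'$, and $x$ is then in $B_w^-\subset D_-$; but just before $t'$ it is in $D_+$.
\end{proof}

\section{The eigenvalue $1$ and duality}\label{sec:simple}

Regular orbits are determined by their crossing point with $J$, but we control all orbits except a countable set that we cannot locate. The following lemma removes such exceptions; it is used here and in Section~\ref{sec:proofmain}.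

\begin{lemma}\label{lem:inj}
Let $I\subset\mathbb{R}$ be an interval, $h:I\to\mathbb{R}$ continuous, and $N\subset I$ countable. If $h^{-1}(h(t))=\{t\}$ for every $t\in I\setminus N$, then $h$ is injective.
\end{lemma}

\begin{proof}
Suppose $h(r)=h(s)$ with $r<s$, and take $k\in(r,s)\setminus N$. Then $h(k)\neq h(r)$. Each value strictly between $h(r)$ and $h(k)$ is taken both in $(r,k)$ and in $(k,s)$, hence at points of $N$. There are uncountably many such values, a contradiction.
\end{proof}

\begin{proposition}\label{prop:simple}
If $T$ is a period, minimal or not, of a periodic trajectory on $S$, then $1$ is an algebraically simple eigenvalue of $P=\Phi(T,0)$.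
\end{proposition}

\begin{proof}
The powers of $P$ are bounded, since $v(Pw)\le v(w)$; a Jordan block of size at least $2$ for the eigenvalue $1$ would make them grow. So it suffices to show that $E=\ker(P-I)$ is a line. Suppose not. Then $\dim E=2$, because $P\neq I$ by (D). The idea is that $E\cap S$ is then a circle of periodic trajectories, and the crossing point with $J$ would embed a circle in a line. Some care is needed because different points of $E\cap S$ can lie on the same orbit.

For $w\in E$ let $x_w$ be the trajectory with the given control $u$ and $x_w(0)=w$. It is $T$-periodic, and lies on $S$ if $w\in E\cap S$. The control is piecewise constant, periodic and not constant, so it has a minimal period $T'$, and $T=kT'$. Let $P'=\Phi(T',0)$; then $P=(P')^k$. The matrix $P'$ commutes with $P$, so it preserves $E$; put $\Theta=P'|_E$. We have $\Theta^k=I$, $x_{\Theta w}=x_w(\cdot+T')$, and $\Theta$ preserves $E\cap S$. Let $k'\ge1$ be the order of $\Theta$ and $T_1=k'T'$; every $x_w$ has period $T_1$. By (Z3), for $w_1,w_2\in E\cap S$,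
\begin{equation}\label{eq:shift}
x_{w_2}=x_{w_1}(\cdot+s)\ \Longrightarrow\ s=jT'\ \text{and}\ w_2=\Theta^jw_1\ \text{for some integer } j,
\end{equation}
because $s$ must be a period of $u$.

\emph{Good points.} By \eqref{eq:shift}, a period of $x_w$ smaller than $T_1$ has the form $jT'$ with $0<j<k'$ and $\Theta^jw=w$; these $w$ lie in finitely many proper subspaces of $E$. Also by \eqref{eq:shift}, each orbit arises from at most $k'$ points $w$. With Proposition~\ref{prop:regular} we conclude that for all but countably many $w\in E\cap S$, which we call \emph{good}, $x_w$ is regular with minimal period $T_1$. For good $w$, $c^{\top}x_w$ has exactly one upward zero modulo $T_1$ by Proposition~\ref{prop:once}.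

\emph{All points.} Let $w\in E\cap S$ be arbitrary. Then $c^{\top}x_w$ has at least one upward zero modulo $T_1$ by Lemma~\ref{lem:sign}, and at most one by Lemma~\ref{lem:persist}(b), since $w$ is a limit of good points. Call it $t(w)\in\mathbb{R}/T_1\mathbb{Z}$. By Lemma~\ref{lem:persist}(a), $t$ is continuous, and so is $p(w)=x_w(t(w))\in J$. As $p(w)$ is the only point of the curve $x_w(\mathbb{R})$ in $J$, we have $p(\Theta w)=p(w)$. Moreover $T_1$ is the minimal period of every $x_w$, since a smaller period would give at least two upward zeros modulo $T_1$. Hence $\Theta^jw\neq w$ for $0<j<k'$ and $w\ne0$.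

\emph{The circle.} The map $\Theta$ is orthogonal for the inner product $\sum_{j=0}^{k'-1}(\Theta^jw)^{\top}(\Theta^jw')$ on the plane $E$. It is not a reflection, since a reflection has order $2$ and fixes a nonzero vector. So it is a rotation of order $k'$, and its powers are the rotations by the multiples of $\omega=2\pi/k'$. Let $w(\theta)$ be the point of $E\cap S$ with polar angle $\theta$ for this inner product, and $h(\theta)=p(w(\theta))\in J\cong\mathbb{R}$ for $\theta\in[0,\omega]$. Then $h$ is continuous and $h(0)=h(\omega)$. If $\theta\in(0,\omega)$, $w(\theta)$ is good and $h(\theta')=h(\theta)$, then $x_{w(\theta')}$ is a shift of $x_{w(\theta)}$ by Lemma~\ref{lem:forward}, so $\theta'-\theta\in\omega\mathbb{Z}$ by \eqref{eq:shift}, so $\theta'=\theta$. Lemma~\ref{lem:inj} says that $h$ is injective, contrary to $h(0)=h(\omega)$.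
\end{proof}

A $T$-periodic multiplier has $\lambda(0)\in\ker(P^{\top}-I)$, which is now a line, and $\lambda(0)^{\top}x(0)=1$. So it is unique, and it is the only $T$-periodic adjoint solution with $\lambda^{\top}x=1$. From now on, for a periodic trajectory $x$ on $S$, $\lambda$ denotes this multiplier for the minimal period and is called \emph{the} multiplier of $x$; by uniqueness it is also the periodic multiplier for every multiple of the minimal period.

To bound the number of switches we must count the sign changes of $z$ as well. Since $z$ is the output of the dual system, we transfer the problem there. Put $\lambda^*(t)=\lambda(-t)$.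

\begin{lemma}\label{lem:dual}
Let $x$ be a periodic trajectory on $S$ with minimal period $T$ and multiplier $\lambda$. Then $\lambda^*$ is a periodic trajectory of the dual system on $S^*$ with the same minimal period $T$. The map $x\mapsto\lambda^*$ induces an injective map from the periodic orbits on $S$ to the periodic orbits of the dual system on $S^*$.
\end{lemma}

\begin{proof}
We have $\frac{d}{dt}\lambda^*(t)=M(-t)^{\top}\lambda^*(t)$ and $\lambda^*(t)\in\partial v(x(-t))\subset S^*$. Let $T_\lambda$ be the minimal period of $\lambda$, so that $T=kT_\lambda$. By (Z3), $T_\lambda$ is a period of $u$. Hence $P_\lambda=\Phi(T_\lambda,0)$ commutes with $P=\Phi(T,0)=P_\lambda^k$ and preserves $\ker(P-I)=\mathbb{R}x(0)$, say $P_\lambda x(0)=\theta x(0)$. From $\lambda(0)=P_\lambda^{\top}\lambda(T_\lambda)=P_\lambda^{\top}\lambda(0)$ we get $\theta=\lambda(0)^{\top}P_\lambda x(0)=\lambda(0)^{\top}x(0)=1$. So $x(T_\lambda)=x(0)$, $T_\lambda$ is a period of $x$, and $T_\lambda=T$.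

The multiplier of a shift of $x$ is the shift of $\lambda$, so the map on orbits is well defined. The function $\lambda$ determines $u$ and $T$, hence the line $\ker(P-I)=\mathbb{R}x(0)$, and then $x(0)$ by $\lambda(0)^{\top}x(0)=1$. So $\lambda$ determines $x$.
\end{proof}

Let $\mathcal{R}$ be the set of periodic orbits on $S$ such that $x$ is regular and $\lambda^*$ is regular for the dual system.

\begin{proposition}\label{prop:R}
All but countably many periodic orbits on $S$ belong to $\mathcal{R}$. Along an orbit in $\mathcal{R}$, each of $y$ and $z$ changes sign exactly twice modulo the minimal period.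
\end{proposition}

\begin{proof}
The first claim follows from Proposition~\ref{prop:regular} for both systems and the injectivity in Lemma~\ref{lem:dual}. The output of the dual system along $\lambda^*$ is $b^{\top}\lambda^*(t)=z(-t)$, and $\lambda^*$ has the same minimal period as $x$. So the second claim is Proposition~\ref{prop:once} for both systems.
\end{proof}

\section{A compact space of periodic trajectories}\label{sec:compact}

Regularity need not pass to limits, but the sign counts of Proposition~\ref{prop:R} do. We therefore enlarge $\mathcal{R}$ to the set defined by these counts, and we fix the time origin by the crossing with $J$.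

Let $\mathcal{G}$ be the set of periodic trajectories $x$ on $S$ such that $x(0)\in J$ and, modulo the minimal period $T$, $y$ has exactly one upward zero and $z$ has exactly two sign changes. We give $\mathcal{G}$ the topology of locally uniform convergence on $\mathbb{R}$, which is metrizable. The map
\[
p:\mathcal{G}\to J,\qquad p(x)=x(0),
\]
is continuous. The following properties will be used.
\begin{itemize}
\item[(G1)] For $x\in\mathcal{G}$, the upward zeros of $y$ are the multiples of $T$. Hence distinct elements of $\mathcal{G}$ lie on distinct orbits.
\item[(G2)] Each orbit in $\mathcal{R}$ has exactly one representative in $\mathcal{G}$. We regard $\mathcal{R}$ as a subset of $\mathcal{G}$; then $\mathcal{G}\setminus\mathcal{R}$ is countable (Proposition~\ref{prop:R}).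
\item[(G3)] If $x\in\mathcal{R}$, $\tilde x\in\mathcal{G}$ and $p(x)=p(\tilde x)$, then $\tilde x=x$ (Lemma~\ref{lem:forward}).
\item[(G4)] Let $\mathcal{Y}$ and $\mathcal{Z}$ be the two-element sets of sign changes of $y$ and $z$ modulo $T$. By Lemma~\ref{lem:mp}(c) the switches form the symmetric difference of $\mathcal{Y}$ and $\mathcal{Z}$, so their number is $4-2|\mathcal{Y}\cap\mathcal{Z}|$. It is not $0$ by Lemma~\ref{lem:periodic}, so it is $4$ or $2$.
\item[(G5)] Swap does not change $J$, because $c^{\top}A_1x=c^{\top}Ax$ when $y=0$; hence it does not change $\mathcal{G}$, $\mathcal{R}$ or $p$.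
\end{itemize}

\begin{proposition}\label{prop:compact}
The space $\mathcal{G}$ is compact. If $x_n\to x$ in $\mathcal{G}$, then the minimal periods, multipliers and controls converge: $T_n\to T$, $\lambda_n\to\lambda$ locally uniformly, and $u_n\to u$ in $L^1_{\mathrm{loc}}$.
\end{proposition}

\begin{proof}
Let $x_n\in\mathcal{G}$, with data $T_n,\lambda_n,u_n,y_n,z_n$.

\emph{Periods are bounded above.} By (H1) there is $t_m$ such that $v(e^{tA_i}w)<v(w)$ for $t\ge t_m$, $w\neq0$, $i=0,1$. So arcs on $S$ are shorter than $t_m$, and $T_n\le4t_m$ by (G4).

\emph{Periods are bounded below.} Suppose $T_n\to0$ along a subsequence. Velocities on $S$ are bounded, so $x_n(t)=x_n(0)+O(T_n)$ on $[0,T_n]$. Dividing $0=\int_0^{T_n}M_nx_n\,dt$ by $T_n$ gives $(A+\bar u_nbc^{\top})x_n(0)=O(T_n)$, where $\bar u_n\in[0,1]$ is the mean of $u_n$. A limit point $(\bar u,\bar x)\in[0,1]\times S$ satisfies $(A+\bar ubc^{\top})\bar x=0$, contrary to (N).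

\emph{Extraction.} Along a subsequence, $T_n\to T>0$; the number of switches in $[0,T_n)$ and the value of $u_n$ just after time $0$ do not depend on $n$; the switching times in $[0,T_n)$ converge; and $x_n(0)\in S$, $\lambda_n(0)\in S^*$ converge. If $t$ is not congruent modulo $T$ to $0$ or to a limit of switching times, write $t=kT+t'$ with $0<t'<T$; then $u_n(t)=u_n(t-kT_n)$ with $t-kT_n\to t'$, and this is eventually a constant depending only on $t'$. So $u_n\to u$ almost everywhere and in $L^1_{\mathrm{loc}}$, with $u$ $T$-periodic. By (L), $x_n\to x$ and $\lambda_n\to\lambda$ locally uniformly, where $x$ is a $T$-periodic trajectory on $S$ and $\lambda$ is a $T$-periodic multiplier, by the closed graph property.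

\emph{The limit is in $\mathcal{G}$.} By Lemma~\ref{lem:sign}, $y$ has an upward zero $t_0$. By Lemma~\ref{lem:persist}(a) and (G1), $t_0$ is a limit of numbers $k_nT_n$ with integers $k_n$, so $t_0\in T\mathbb{Z}$. Thus the upward zeros of $y$ are exactly the multiples of $T$. Hence $x(0)\in J$, the period $T$ is minimal, and $\lambda$ is the multiplier of $x$. The function $z$ has at least one upward and one downward zero modulo $T$ by Lemma~\ref{lem:sign}, and at most one of each by Lemma~\ref{lem:persist}(b). So $x\in\mathcal{G}$, and $\mathcal{G}$ is sequentially compact.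

If $x_n\to x$ in $\mathcal{G}$, every subsequence has a further subsequence along which the data converge, and the limits are the minimal period, the multiplier and the control of $x$. This gives the second claim.
\end{proof}

\section{Continuation through a non-isolated trajectory}\label{sec:continuation}

The goal of this section is the following statement. Its force lies in the curve being two-sided.

\begin{proposition}\label{prop:curve}
Let $x^0$ be a non-isolated point of $\mathcal{G}$. There are $\varepsilon_1>0$ and an injective continuous map $(-\varepsilon_1,\varepsilon_1)\to\mathcal{G}$, $\varepsilon\mapsto\tilde x^{\varepsilon}$, with $\tilde x^0=x^0$.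
\end{proposition}

Throughout the section $x^0$ is a non-isolated point of $\mathcal{G}$, with data $T^0,\lambda^0,u^0,y^0,z^0$.

\subsection{The analytic set of critical durations}
We encode $x^0$ and its neighbors by four durations. By (G4) there are two cases.

\emph{Case A: four switches.} Let $s^0$ be a switch from $0$ to $1$, and let $\tau^0\in(0,\infty)^4$ be the lengths of the four arcs that follow.

\emph{Case B: two switches.} Then $y^0$ and $z^0$ have one common sign change $t^*$ modulo $T^0$, and $t^*$ is not a switch. By (G5) we may apply swap and assume $u^0=1$ on the arc containing $t^*$. A neighbor of $x^0$ may have a short arc with $u=0$ near $t^*$, so we reserve a duration for it. Let $s^0$ be the beginning of the arc containing $t^*$, let $\tau_1^0=t^*-s^0$, $\tau_2^0=0$, let $\tau_3^0$ be the time from $t^*$ to the next switch, and $\tau_4^0$ the length of the arc with $u^0=0$. The slopes of $y^0$ and $z^0$ at $t^*$ are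
\[
\alpha=c^{\top}Ax^0(t^*)\neq0,\qquad \beta=-\lambda^0(t^*)^{\top}Ab\neq0,\qquad\text{and}\qquad\alpha\beta>0 :
\]
near $t^*$ we have $y^0z^0=\alpha\beta(t-t^*)^2(1+o(1))$ and $u^0=1$, so $y^0z^0$ is not negative there by Lemma~\ref{lem:mp}(b).

In both cases put $B_1=B_3=A_1$, $B_2=B_4=A_0$ and, for $\tau\in\mathbb{R}^4$,
\[
P(\tau)=e^{\tau_4B_4}e^{\tau_3B_3}e^{\tau_2B_2}e^{\tau_1B_1},\qquad |\tau|=\tau_1+\tau_2+\tau_3+\tau_4 .
\]
Then $P(\tau^0)$ is the transition matrix of $x^0$ over $[s^0,s^0+T^0]$, and $1$ is an algebraically simple eigenvalue by Proposition~\ref{prop:simple}, with right and left eigenvectors $\xi^0=x^0(s^0)$ and $\ell^0=\lambda^0(s^0)$, $(\ell^0)^{\top}\xi^0=1$.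

We recall the perturbation theory of a simple eigenvalue. There are an open ball $U$ centered at $\tau^0$ and a disc around $1$ such that, for $\tau\in U$, $P(\tau)$ has exactly one eigenvalue $f(\tau)$ in the disc; it is algebraically simple, real, and real analytic in $\tau$ by the implicit function theorem applied to the characteristic polynomial. There are real analytic vectors $\xi(\tau),\ell(\tau)$ with
\[
P\xi=f\xi,\qquad \ell^{\top}P=f\ell^{\top},\qquad \ell^{\top}\xi=1,\qquad \xi(\tau^0)=\xi^0,\qquad\ell(\tau^0)=\ell^0 .
\]
Differentiating $P\xi=f\xi$ and multiplying by $\ell^{\top}$ gives $\partial_if=\ell^{\top}(\partial_iP)\xi$. Propagate $\xi$ forward and $\ell$ backward: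
\[
\xi_0=\xi,\quad \xi_i=e^{\tau_iB_i}\xi_{i-1};\qquad \ell_4=\ell,\quad \ell_{i-1}^{\top}=\ell_i^{\top}e^{\tau_iB_i}\qquad(i=1,\dots,4).
\]
Since $B_i$ commutes with $e^{\tau_iB_i}$,
\begin{equation}\label{eq:grad}
\partial_if=\ell_i^{\top}B_i\xi_i=\ell_{i-1}^{\top}B_i\xi_{i-1}.
\end{equation}
We take $U$ so small that, for some $a_0>0$, all $\tau\in U$ have $\tau_1,\tau_3,\tau_4>a_0$, and also $\tau_2>a_0$ in Case~A; it will be shrunk finitely many times. Let
\[
Z=\{\tau\in U:\ f(\tau)=1,\ \nabla f(\tau)=0\}.
\]
By \eqref{eq:grad}, $\partial_1f-\partial_2f=\ell_1^{\top}bc^{\top}\xi_1$ and $\partial_3f-\partial_2f=\ell_2^{\top}bc^{\top}\xi_2$. So for $\tau\in Z$, whatever the sign of $\tau_2$,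
\begin{equation}\label{eq:ends}
(\ell_1^{\top}b)(c^{\top}\xi_1)=0,\qquad(\ell_2^{\top}b)(c^{\top}\xi_2)=0 .
\end{equation}

\begin{lemma}\label{lem:nonisolated}
The point $\tau^0$ belongs to $Z$ and is not isolated in $Z$.
\end{lemma}

\begin{proof}
Let $x_n\to x^0$ in $\mathcal{G}$ with $x_n\neq x^0$. By Proposition~\ref{prop:compact} and Lemma~\ref{lem:persist}(a), each of the two sign changes of $y^0$ modulo $T^0$ is the limit of sign changes of $y_n$, and the same holds for $z$. Since $y_n$ and $z_n$ have exactly two sign changes modulo $T_n$ and $T_n\to T^0$, these are all of them. At a fixed time where $y^0z^0\neq0$, the product $y_nz_n$ has eventually the same sign, so $u_n$ and $u^0$ have the same value near that time.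

In Case~A the four sign changes are distinct for large $n$, so they are the switches of $u_n$. Let $s_n\to s^0$ be the one near $s^0$; it is a switch from $0$ to $1$; let $\tau^n$ be the lengths of the four arcs after $s_n$. In Case~B, $u_n$ has one switch near each switch of $u^0$; let $s_n\to s^0$ be the one from $0$ to $1$. Let $t_y^n,t_z^n\to t^*$ be the remaining sign changes of $y_n$ and $z_n$, and $t_-^n\le t_+^n$ the same two times in increasing order. If they differ, both are switches; if they coincide, there is no switch near $t^*$. Since $u_n=1$ at fixed times close to $t^*$ on both sides, we have $u_n=0$ on $(t_-^n,t_+^n)$ and $u_n=1$ from $s_n$ to $t_-^n$ and from $t^n_+$ to the next switch. Let $\tau_1^n=t_-^n-s_n$, $\tau_2^n=t_+^n-t_-^n\ge0$, let $\tau_3^n$ be the time from $t_+^n$ to the next switch and $\tau^n_4$ the length of the arc that follows.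

In both cases $\tau^n\to\tau^0$, and $P(\tau^n)$ is the transition matrix of $x_n$ over $[s_n,s_n+T_n]$. It has the eigenvalue $1$, so $f(\tau^n)=1$, and $\xi(\tau^n)=\theta_nx_n(s_n)$, $\ell(\tau^n)=\theta_n^{-1}\lambda_n(s_n)$ for some $\theta_n\neq0$. By \eqref{eq:grad}, $\partial_if(\tau^n)$ is the value of $\lambda_n^{\top}B_ix_n$ at time $s_n+\tau_1^n+\dots+\tau_i^n$. If $\tau_i^n>0$, this is $0$ by the last sentence of Lemma~\ref{lem:mp}(c). If $\tau_2^n=0$, then at the time $t^n_y=t^n_z$ we have $\lambda_n^{\top}A_0x_n=\lambda_n^{\top}A_1x_n-y_nz_n=0$. So $\tau^n\in Z$, and $\tau^0\in Z$ by continuity.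

Finally suppose $\tau^n=\tau^0$. Then $x_n(s_n)$ and $x^0(s^0)$ are points of $S$ on the line $\mathbb{R}\xi^0$, so $x_n(s_n)=\pm x^0(s^0)$. Since $x_n(s_n)\to x^0(s^0)$, the sign is $+$ for large $n$. The controls after $s_n$ and $s^0$ agree, so $x_n$ and $x^0$ lie on the same orbit, and $x_n=x^0$ by (G1), a contradiction. Hence $\tau^n\neq\tau^0$ for large $n$.
\end{proof}

\subsection{No negative durations}
To go back from $Z$ to trajectories, all durations must be nonnegative. In Case~A this holds on $U$. In Case~B it is the cubic estimate modeled in Section~\ref{sec:idea}.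

\begin{lemma}\label{lem:nonneg}
In Case~B, after shrinking $U$, every $\tau\in Z$ has $\tau_2\ge0$.
\end{lemma}

\begin{proof}
Suppose that there are points $\tau\in Z$ arbitrarily close to $\tau^0$ with $\tau_2=-\delta<0$. The symbols $O$ and $o$ refer to $\tau\to\tau^0$ along such points, uniformly in $r\in[0,\delta]$. Note that $\delta\to0$, $\xi_1\to x^0(t^*)$ and $\ell_2\to\lambda^0(t^*)$. Write $P=P(\tau)$. Compare it with
\[
\hat P=e^{\tau_4A_0}e^{(\tau_1+\tau_3-\delta)A_1}=P(\hat\tau),\qquad\hat\tau=(\tau_1,0,\tau_3-\delta,\tau_4)\to\tau^0 .
\]
This is a transition matrix of \eqref{eq:system} forward in time, so its eigenvalue $\hat f=f(\hat\tau)$ satisfies $\hat f\le1$ by (H3). We show that $\hat f>1$.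

\emph{The difference.} We have $\Delta=\hat P-P=e^{\tau_4A_0}e^{\tau_3A_1}We^{\tau_1A_1}$ with
\[
W=e^{-\delta A_1}-e^{-\delta A_0}=\int_0^{\delta}\frac{d}{dr}\Big(e^{-(\delta-r)A_0}e^{-rA_1}\Big)dr=-\int_0^\delta e^{-(\delta-r)A_0}\,bc^{\top}e^{-rA_1}\,dr .
\]
Put $\zeta(r)=\ell_2^{\top}e^{-(\delta-r)A_0}b$ and $\eta(r)=c^{\top}e^{-rA_1}\xi_1$. Then
\begin{equation}\label{eq:delta}
\ell^{\top}\Delta\xi=\ell_2^{\top}W\xi_1=-\int_0^\delta\zeta\eta\,dr,\qquad |W\xi_1|=O\big(\delta\max|\eta|\big),\qquad|\ell_2^{\top}W|=O\big(\delta\max|\zeta|\big).
\end{equation}
The derivatives are $\zeta'=\ell_2^{\top}e^{-(\delta-r)A_0}Ab=-\beta(1+o(1))$ and $\eta'=-c^{\top}A_1e^{-rA_1}\xi_1=-\alpha(1+o(1))$, where we used $c^{\top}A_1x^0(t^*)=\alpha$, valid since $y^0(t^*)=0$. The four numbers in \eqref{eq:ends} are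
\[
\ell_1^{\top}b=\zeta(0),\qquad \ell_2^{\top}b=\zeta(\delta),\qquad c^{\top}\xi_1=\eta(0),\qquad c^{\top}\xi_2=c^{\top}e^{-\delta A_0}\xi_1=\eta(\delta)-c^{\top}W\xi_1 .
\]

\emph{The two cases.} The function $\zeta$ is strictly monotone, so $\zeta(0)$ and $\zeta(\delta)$ are not both zero. The function $r\mapsto c^{\top}e^{-rA_0}\xi_1$ has derivative $-\alpha(1+o(1))$ and end values $c^{\top}\xi_1$, $c^{\top}\xi_2$, so these are not both zero. If $\zeta(0)\neq0$, then \eqref{eq:ends} gives $c^{\top}\xi_1=0$, hence $c^{\top}\xi_2\neq0$, hence $\zeta(\delta)=0$. If $\zeta(0)=0$, then $\zeta(\delta)\neq0$, hence $c^{\top}\xi_2=0$.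
\begin{itemize}
\item[(a)] $\eta(0)=0=\zeta(\delta)$. Integrating the derivatives, $\eta=-\alpha r(1+o(1))$ and $\zeta=\beta(\delta-r)(1+o(1))$. So $-\int_0^\delta\zeta\eta=\alpha\beta(1+o(1))\int_0^\delta r(\delta-r)\,dr=\frac{\alpha\beta}{6}\delta^3(1+o(1))$.
\item[(b)] $\zeta(0)=0=c^{\top}\xi_2$. Then $\zeta=-\beta r(1+o(1))$, and $\eta(\delta)=c^{\top}W\xi_1=O(\delta\max|\eta|)$. Since $\eta'$ is bounded, $\max|\eta|\le|\eta(\delta)|+O(\delta)=O(\delta\max|\eta|)+O(\delta)$, so $\max|\eta|=O(\delta)$ and $\eta(\delta)=O(\delta^2)$. Hence $\eta=\alpha(\delta-r)(1+o(1))+O(\delta^2)$ and $-\int_0^\delta\zeta\eta=\frac{\alpha\beta}{6}\delta^3(1+o(1))+O(\delta^4)$.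
\end{itemize}
In both cases $\zeta,\eta=O(\delta)$, and \eqref{eq:delta} gives
\begin{equation}\label{eq:orders}
\ell^{\top}\Delta\xi=\frac{\alpha\beta}{6}\delta^3(1+o(1)),\qquad|\Delta\xi|=O(\delta^2),\qquad|\ell^{\top}\Delta|=O(\delta^2).
\end{equation}
The matrix $\Delta$ itself is only $O(\delta)$, so the crude second-order error $O(\delta^2)$ would hide the cubic term. The last two bounds in \eqref{eq:orders} reduce the error to $O(\delta^4)$, as follows.

\emph{The eigenvalue.} Since $\ell(\tau)^{\top}\xi(\hat\tau)\to1$, the eigenvector of $\hat P$ for $\hat f$ can be written $\xi+w$ with $\ell^{\top}w=0$. Let $\Pi=I-\xi\ell^{\top}$, so $\Pi\xi=0$ and $\Pi w=w$. Apply $\ell^{\top}$ and $\Pi$ to $(P+\Delta)(\xi+w)=\hat f(\xi+w)$ and use $\ell^{\top}P=\ell^{\top}$, $P\xi=\xi$: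
\[
\hat f-1=\ell^{\top}\Delta\xi+\ell^{\top}\Delta w,\qquad \Pi(\hat P-\hat fI)w=-\Pi\Delta\xi .
\]
The second equation reads $Nw=-\Pi\Delta\xi$ with $N=\Pi(\hat P-\hat fI)\Pi+\xi\ell^{\top}$. As $\tau\to\tau^0$, $N$ tends to the matrix $N^0$ that fixes $\xi^0$ and equals $P(\tau^0)-I$ on the $P(\tau^0)$-invariant plane $(\ell^0)^{\perp}$. Since the eigenvalue $1$ of $P(\tau^0)$ is algebraically simple, $P(\tau^0)-I$ is invertible on that plane, so $N^0$ is invertible and $N^{-1}=O(1)$. Hence $|w|=O(|\Delta\xi|)=O(\delta^2)$, $|\ell^{\top}\Delta w|=O(\delta^4)$, and $\hat f-1=\frac{\alpha\beta}{6}\delta^3(1+o(1))>0$ for $\tau$ close to $\tau^0$. This contradicts $\hat f\le1$.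
\end{proof}

\subsection{From durations to trajectories}
Now every $\tau\in Z$ has $\tau_i\ge0$. Let $u_\tau$ be the $|\tau|$-periodic control that equals $1,0,1,0$ on successive intervals of lengths $\tau_1,\dots,\tau_4$ starting at time $0$, and let $X_\tau$ be the trajectory with this control and $X_\tau(0)=\xi(\tau)/v(\xi(\tau))$. Since $P(\tau)\xi=\xi$, it is $|\tau|$-periodic, so it lies on $S$. Its multiplier $\Lambda_\tau$ has $\Lambda_\tau(0)\in\ker(P(\tau)^{\top}-I)=\mathbb{R}\ell(\tau)$, so $\Lambda_\tau(0)=v(\xi(\tau))\ell(\tau)$. By (L), $X_\tau$ and $\Lambda_\tau$ depend continuously on $\tau\in Z$ for locally uniform convergence, and $X_{\tau^0}=x^0(\cdot+s^0)$.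

\begin{lemma}\label{lem:Xtau}
After shrinking $U$, the following hold for $\tau,\tau'\in Z$.
\begin{itemize}
\item[(a)] If $X_{\tau'}=X_\tau(\cdot+a)$ with $|a|\le a_0$, then $a=0$.
\item[(b)] If $X_{\tau'}=X_\tau$, then $\tau'=\tau$.
\item[(c)] Each periodic orbit contains $X_\tau$ for only finitely many $\tau\in Z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\tau_1,\tau_4>a_0$, the control $u_\tau$ switches at $0$ and at no other time in $[-a_0,a_0]$. By (Z3), $u_{\tau'}=u_\tau(\cdot+a)$, so $a$ is a switch of $u_\tau$.

(b) By (Z3), $u_{\tau'}=u_\tau$. If $\tau_2,\tau_2'>0$, the first four switches after time $0$ give $\tau=\tau'$. It remains to treat Case~B with, say, $\tau_2=0$. The first switch of $u_\tau$ after $0$ is $\tau_1+\tau_3$. If $\tau_2'>0$, the first switch of $u_{\tau'}$ is $\tau_1'$; as $\tau_3^0>0$, these differ when $U$ is small. So $\tau_2'=0$, and the first two switches give $\tau_1+\tau_3=\tau_1'+\tau_3'$ and $\tau_4=\tau_4'$. The control does not see $\tau_1$ itself; we recover it from the trajectory.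

Choose an open interval $I\ni\tau_1^0$ with closure $\bar I\subset(0,\tau_1^0+\tau_3^0)$ such that $c^{\top}A_1X_{\tau^0}$ and $\Lambda_{\tau^0}^{\top}A_1b$ do not vanish on $\bar I$; their values at $\tau_1^0$ are $\alpha$ and $-\beta$. For small $U$ and $\tau\in Z$ with $\tau_2=0$, we have $\tau_1\in I$, $u_\tau=1$ on $I$, and the functions $y=c^{\top}X_\tau$, $z=\Lambda_\tau^{\top}b$ have derivatives $c^{\top}A_1X_\tau$ and $-\Lambda_\tau^{\top}A_1b$ without zeros on $I$. So $y$ and $z$ are strictly monotone on $I$, and $yz\ge0$ on $I$ by Lemma~\ref{lem:mp}(b). By the first equation of \eqref{eq:ends}, $yz=0$ at $\tau_1$. If only one factor vanished there, $yz$ would change sign; so both vanish. Thus $\tau_1$ is the only zero of $c^{\top}X_\tau$ in $I$. The same holds for $\tau_1'$ and $X_{\tau'}=X_\tau$, so $\tau_1=\tau'_1$ and $\tau_3=\tau_3'$.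

(c) Fix a representative $x$ of the orbit. If $X_\tau=x(\cdot+a)$, then $a$ is a switch of $x$, and there are finitely many switches modulo the minimal period. So there are finitely many functions $X_\tau$ in the orbit, and (b) applies.
\end{proof}

\subsection{A two-sided analytic curve}
A subset of $\mathbb{R}^N$ is \emph{semianalytic} if, near every point of $\mathbb{R}^N$, it is a finite union of sets defined by finitely many equalities and strict inequalities between real analytic functions. We use the curve selection lemma \cite{Loj}: \emph{if $Z'\subset\mathbb{R}^N$ is semianalytic and $\tau^0\in Z'$ is in the closure of $Z'\setminus\{\tau^0\}$, there is a real analytic map $g:(-\varepsilon_0,\varepsilon_0)\to\mathbb{R}^N$ with $g(0)=\tau^0$ and $g(\varepsilon)\in Z'\setminus\{\tau^0\}$ for $0<\varepsilon<\varepsilon_0$.} It gives a one-sided curve. For a set defined by equalities only, the other side comes from the identity theorem, provided that the curve does not fold back on itself.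

\begin{lemma}\label{lem:analytic}
Let $U\subset\mathbb{R}^N$ be open, let $Z\subset U$ be the common zero set of finitely many real analytic functions on $U$, and let $\tau^0$ be a non-isolated point of $Z$. Then there is an injective real analytic map $g:(-\varepsilon_0,\varepsilon_0)\to Z$ with $g(0)=\tau^0$.
\end{lemma}

\begin{proof}
The intersection of $Z$ with a closed ball centered at $\tau^0$ and contained in $U$ is semianalytic; apply the curve selection lemma to it, and decrease $\varepsilon_0$ so that $g$ has values in $U$. If $F$ is one of the defining functions, $F\circ g$ is analytic and vanishes on $(0,\varepsilon_0)$, so it vanishes identically. Thus $g$ has values in $Z$.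

Some coordinate of $g-\tau^0$ is not identically zero; write it as $\varepsilon^m\psi(\varepsilon)$ with $m\ge1$, $\psi$ analytic and $a=\psi(0)\neq0$. The map $\varepsilon\mapsto\varepsilon(\psi(\varepsilon)/a)^{1/m}$ is an analytic change of parameter near $0$, after which this coordinate equals $a\varepsilon^m$. Suppose that $g(-\varepsilon)=g(\varepsilon)$ for a sequence of $\varepsilon\neq0$ tending to $0$. Then this holds identically, $m$ is even, and the power series of $g$ has only even terms, so $g(\varepsilon)=G(\varepsilon^2)$ with $G$ analytic near $0$. We have $G(\eta)\in Z$ for small $\eta\ge0$, hence for all small $\eta$ by the argument above, and the chosen coordinate of $G-\tau^0$ is $a\eta^{m/2}$. Replace $g$ by $G$ and $m$ by $m/2$. The positive integer $m$ can be halved only finitely often, so we reach a curve with $g(-\varepsilon)\neq g(\varepsilon)$ for all small $\varepsilon\neq0$. If $g(\varepsilon)=g(\varepsilon')$, then $\varepsilon^m=(\varepsilon')^m$, so $\varepsilon'=\pm\varepsilon$, so $\varepsilon'=\varepsilon$.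
\end{proof}

\subsection{Proof of Proposition~\ref{prop:curve}}
By Lemmas~\ref{lem:nonisolated} and \ref{lem:analytic} there is an injective analytic $g:(-\varepsilon_0,\varepsilon_0)\to Z$ with $g(0)=\tau^0$. Write $X^\varepsilon=X_{g(\varepsilon)}$, a continuous function of $\varepsilon$. These are periodic trajectories on $S$, but we do not yet know their sign counts; they come from the countability of the exceptions and the compactness of $\mathcal{G}$.

\emph{A closure property.} Let $\varepsilon_k\to\varepsilon$ in $(-\varepsilon_0,\varepsilon_0)$, and suppose that each $X^{\varepsilon_k}$ has a shift $X^{\varepsilon_k}(\cdot+a_k)\in\mathcal{G}$. We may take $0\le a_k<|g(\varepsilon_k)|$, a bounded sequence. Along a subsequence $a_k\to a$, and the shifts converge locally uniformly to $X^\varepsilon(\cdot+a)$, which lies in $\mathcal{G}$ by Proposition~\ref{prop:compact}.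

\emph{Existence and continuity.} By Lemma~\ref{lem:Xtau}(c) and the injectivity of $g$, each orbit contains $X^\varepsilon$ for finitely many $\varepsilon$. By Proposition~\ref{prop:R}, the orbit of $X^\varepsilon$ is in $\mathcal{R}$, and so has a representative in $\mathcal{G}$, for all but countably many $\varepsilon$. These $\varepsilon$ are dense, so by the closure property every $X^\varepsilon$ has a shift $\tilde x^\varepsilon\in\mathcal{G}$. It is unique by (G1), and $\tilde x^0=x^0$ because $X^0=x^0(\cdot+s^0)$. If $\varepsilon_k\to\varepsilon$, the closure property shows that every subsequence of $\tilde x^{\varepsilon_k}$ has a further subsequence converging to a shift of $X^\varepsilon$ in $\mathcal{G}$, that is, to $\tilde x^\varepsilon$. So $\varepsilon\mapsto\tilde x^\varepsilon$ is continuous.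

\emph{Injectivity near $0$.} The function $c^{\top}X^0$ has an upward zero at $-s^0$. By Lemma~\ref{lem:persist}(a) there is $\varepsilon_1\in(0,\varepsilon_0]$ such that, for $|\varepsilon|<\varepsilon_1$, $c^{\top}X^\varepsilon$ has an upward zero $a(\varepsilon)$ with $|a(\varepsilon)+s^0|<a_0/2$. The function $X^\varepsilon(\cdot+a(\varepsilon))$ is the shift of $\tilde x^\varepsilon$ by an upward zero of $c^{\top}\tilde x^\varepsilon$, that is, by a period, by (G1). So $\tilde x^\varepsilon=X^\varepsilon(\cdot+a(\varepsilon))$. If $\tilde x^\varepsilon=\tilde x^{\varepsilon'}$, then $X^{\varepsilon'}=X^\varepsilon(\cdot+a(\varepsilon)-a(\varepsilon'))$ with $|a(\varepsilon)-a(\varepsilon')|<a_0$. Lemma~\ref{lem:Xtau}(a) gives $X^{\varepsilon'}=X^\varepsilon$, part (b) gives $g(\varepsilon')=g(\varepsilon)$, and so $\varepsilon'=\varepsilon$. This proves Proposition~\ref{prop:curve}.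

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proofmain}

Let $\mathcal{G}'$ be the set of non-isolated points of $\mathcal{G}$. It is closed, hence compact by Proposition~\ref{prop:compact}, so $p(\mathcal{G}')$ is a compact subset of $J$. We show that it is also open.

Let $x^0\in\mathcal{G}'$ and let $\tilde x^\varepsilon$, $|\varepsilon|<\varepsilon_1$, be the curve of Proposition~\ref{prop:curve}. As it is continuous and injective, each $\tilde x^\varepsilon$ is in $\mathcal{G}'$. Consider the continuous function $h(\varepsilon)=p(\tilde x^\varepsilon)\in J\cong\mathbb{R}$. By (G2) and injectivity, the set $N$ of $\varepsilon$ with $\tilde x^\varepsilon\notin\mathcal{R}$ is countable. If $\varepsilon\notin N$ and $h(\varepsilon')=h(\varepsilon)$, then $\tilde x^{\varepsilon'}=\tilde x^\varepsilon$ by (G3), so $\varepsilon'=\varepsilon$. By Lemma~\ref{lem:inj}, $h$ is injective. A continuous injective real function on an open interval is strictly monotone and has an open image. So $h((-\varepsilon_1,\varepsilon_1))$ is an open neighborhood of $p(x^0)$ contained in $p(\mathcal{G}')$.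

Thus $p(\mathcal{G}')$ is open and closed in the connected space $J$, and it is not all of $J$ because $J$ is not compact. Hence $\mathcal{G}'=\emptyset$. The space $\mathcal{G}$ is compact and all its points are isolated, so $\mathcal{G}$ is finite, and so is $\mathcal{R}\subset\mathcal{G}$. By Proposition~\ref{prop:R}, the set of periodic orbits on $S$ is at most countable. Alternative (i) provides uncountably many geometrically distinct periodic trajectories on $S$, hence uncountably many orbits, so it does not occur. \qed

\begin{remark}\label{rem:dimension}
The dimension $3$ enters at four places: zeros of $y$ and $z$ have order at most two (Lemma~\ref{lem:zeros}); two independent multipliers determine a line (Proposition~\ref{prop:regular}); $S$ is a $2$-sphere and $J$ is an arc (Propositions~\ref{prop:once} and \ref{prop:simple}, and the proof above); and an eigenspace for $1$ that is not a line is a plane (Proposition~\ref{prop:simple}).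
\end{remark}

\section{Proof of Theorem~\ref{thm:structure}}\label{sec:proofstructure}

By Theorem~\ref{thm:main} and the known alternative, (ii) holds: there are finitely many periodic orbits on $S$, each with four bang arcs per minimal period. Let $B$ be an upper bound for their minimal periods. This bound takes over the role that regularity played before: it forbids periodic trajectories to meet, because loops through a common point could be concatenated into periodic trajectories of long period.

\subsection*{Proof of (a)}
A \emph{loop} at $w\in S$ of length $L>0$ is a trajectory on $S$ over $[0,L]$ from $w$ to $w$. Repeating it and its control gives an $L$-periodic trajectory on $S$, its \emph{periodic extension}. We claim that any two loops at the same point have the same periodic extension.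

Let $x_1,x_2$ be the periodic extensions of loops of lengths $L_1,L_2$ at $w$. Choose $k$ with $kL_1\ge2B$, and let $X$ be the periodic extension of the loop of length $kL_1+L_2$ that follows the first loop $k$ times and then the second loop once. Let $\Sigma\le B$ be the minimal period of $X$. For $t\in[0,B]$ we have $t+\Sigma\le kL_1$, so $x_1(t+\Sigma)=X(t+\Sigma)=X(t)=x_1(t)$. The minimal period of $x_1$ is at most $B$, so this identity holds for all $t$. The functions $X$ and $x_1$ both have period $\Sigma$ and agree on $[0,\Sigma]$, so $X=x_1$. Then $kL_1+L_2$ and $L_1$ are periods of $x_1$, hence so is $L_2$. For $t\in[0,L_2]$ we have $x_2(t)=X(kL_1+t)=x_1(t)$, and both functions have period $L_2$; so $x_2=x_1$.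

Two periodic trajectories on $S$ through a common point, shifted so as to pass there at time $0$, are periodic extensions of loops at that point, hence equal. So distinct orbits are disjoint curves. If $x$ has minimal period $T$ and $x(t_1)=x(t_2)$ with $t_1<t_2<t_1+T$, the restrictions of $x$ to $[t_1,t_2]$ and to $[t_1,t_1+T]$ are loops at the same point, so $t_2-t_1<T$ is a period of $x$, a contradiction. So the curves are simple.

\subsection*{Proof of (b)}
Let $P=\Phi(T,0)$. Simplicity of the eigenvalue $1$ is Proposition~\ref{prop:simple}, and $\lambda$ is the multiplier of $x$ by the paragraph that follows it. All eigenvalues of $P$ have modulus at most $1$, since $P$ does not increase $v$. If $-1$ were an eigenvalue, then $1$ would be a multiple eigenvalue of $P^2=\Phi(2T,0)$, contrary to Proposition~\ref{prop:simple} for the period $2T$. A nonreal conjugate pair of modulus $1$ would give $\det P=1$, contrary to (D). So the other two eigenvalues have modulus less than $1$.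

By (a) and Proposition~\ref{prop:once}, $y$ changes sign exactly twice modulo $T$. For $z$ we pass to the dual system. Lemma~\ref{lem:dual}, applied to the dual system, attaches to every periodic trajectory on $S^*$ a periodic trajectory of \eqref{eq:system} on $\{v^{**}=1\}=S$ with the same minimal period. So the minimal periods on $S^*$ are also at most $B$. The proof of (a) used only this bound, so periodic trajectories of the dual system on $S^*$ are injective over a minimal period. This applies to $\lambda^*$, whose minimal period is $T$ by Lemma~\ref{lem:dual}, and Proposition~\ref{prop:once} for the dual system shows that $z$ changes sign exactly twice modulo $T$. As in (G4), the switches form the symmetric difference of the two-element sets $\mathcal{Y}$ and $\mathcal{Z}$. There are four switches, so $\mathcal{Y}\cap\mathcal{Z}=\emptyset$, and the four times are distinct and are the switching times.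

\subsection*{Proof of (c)}
If $x$ is a periodic trajectory on $S$, so is $-x$; by (a) the curves $\gamma$ and $-\gamma$ are equal or disjoint. Suppose that $\gamma_1\neq\gamma_2$ are two of the curves with $-\gamma_i=\gamma_i$. The antipodal map is a homeomorphism of $S$ that preserves the Jordan curve $\gamma_2$, so it permutes the two components $D,D'$ of $S\setminus\gamma_2$. By the Schoenflies theorem, the closure of $D$ is homeomorphic to a closed disc. If $-D=D$, the antipodal map would send this disc into itself without a fixed point, contrary to Brouwer's theorem. So $-D=D'$ and $-D'=D$. The curve $\gamma_1$ is connected and disjoint from $\gamma_2$, so it lies in one component, say $D$. Then $\gamma_1=-\gamma_1\subset D'$, a contradiction.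

\subsection*{Proof of (d)}
Let $P(\tau)$, $f$, $\xi$ be as in Section~\ref{sec:continuation}, Case~A, on a ball $U$ around $\tau^0$ where all durations are positive; their construction used only Proposition~\ref{prop:simple}. For $\tau\in U$, $P(\tau)$ is a transition matrix of \eqref{eq:system} forward in time, so $f(\tau)\le1=f(\tau^0)$. If $f(\tau)=1$, the trajectory $X_\tau$ with control $u_\tau$ and initial value $\xi(\tau)/v(\xi(\tau))$ is periodic, lies on $S$, and has a switch at time $0$; by (Z3) it determines $u_\tau$, and so $\tau$, through the first four switches after time $0$. There are finitely many orbits and finitely many switches per minimal period on each, so there are finitely many such functions $X_\tau$, and finitely many $\tau\in U$ with $f(\tau)=1$. Hence $f<1$ in a punctured neighborhood of $\tau^0$. \qed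

\begin{thebibliography}{9}

\bibitem{Loj}
{\L}ojasiewicz, \emph{Ensembles semi-analytiques}, IHES, 1965.

\bibitem{OC}
\emph{Optimal control methods for the stability of switched systems},
\texttt{https://www.fondation-hadamard.fr/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak public/\allowbreak bibliotheque/\allowbreak icode-mason-paolo.pdf}

\end{thebibliography}
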